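\title{Invariants of three copies of a modular representation are not Cohen--Macaulay}


\begin{abstract}
Let a finite group act linearly on a finite-dimensional vector space $V$ over a field of characteristic $p>0$, and suppose that $p$ divides the order of the image of the group in $\mathrm{GL}(V)$. We prove Kemper's 3-copies conjecture: the ring of invariants of the symmetric algebra of $V^{\oplus r}$ is not Cohen--Macaulay for any $r\ge 3$. The summands need not be isomorphic, and we obtain explicit upper bounds for the depth. The proof passes to the pointwise stabilizer of a largest fixed space of an element of order $p$, shows that its Sylow $p$-subgroups are elementary abelian with trivial intersections, and constructs non-zero cohomology classes of low degree with values in the symmetric algebra.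
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $k$ be a field of characteristic $p>0$, let $\mathcal G$ be a finite group, and let $U$ be a representation of $\mathcal G$ over $k$ of finite dimension $d$. The symmetric algebra $S=\mathrm S(U)$ is the polynomial ring in a basis of $U$, and $\mathcal G$ acts on it by graded algebra automorphisms. The ring of invariants $R=S^{\mathcal G}$ is a finitely generated graded algebra, $S$ is a finite $R$-module, and $\dim R=d$. A \emph{homogeneous system of parameters} of $R$ consists of $d$ homogeneous elements of positive degree such that $R$ is a finite module over the subalgebra $A$ that they generate; such systems exist, and $A$ is a polynomial ring in these elements. The ring $R$ is \emph{Cohen--Macaulay} if and only if it is a free $A$-module, for one or, equivalently, for every such $A$. In that case finitely many invariants form a basis over $A$, and every invariant has a unique expression in them. The \emph{depth} of $R$, the largest length of a regular sequence in the ideal $R_+$ of elements without constant term, measures how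 far $R$ is from this: $\operatorname{depth}R\le d$, with equality exactly when $R$ is Cohen--Macaulay. These notions are recalled in Section~\ref{sec:tools}.

Only the image $G$ of $\mathcal G$ in $\mathrm{GL}(U)$ matters. If $p\nmid |G|$, then $R$ is Cohen--Macaulay: the averaging map $s\mapsto |G|^{-1}\sum_{h\in G}hs$ is an $A$-linear projection of $S$ onto $R$, the polynomial ring $S$ is free over $A$, and a graded direct summand of a finite graded free $A$-module is free. If $p$ divides $|G|$, both answers occur. For the group of order $p$ acting on $r$ copies of its two-dimensional Jordan block, the invariants form a polynomial ring for $r=1$, a Cohen--Macaulay ring for $r=2$, and a ring that is not Cohen--Macaulay for $r\ge3$ (Proposition~\ref{prop:V2}). Kemper's 3-copies conjecture, which we take from \cite{MIT}, asserts that the failure at $r=3$ occurs for every group and every representation whose image has order divisible by $p$. We prove it.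

\begin{theorem}\label{thm:A}
Let $V$ be a finite-dimensional representation of a finite group $\mathcal G$ over a field $k$ of characteristic $p>0$, and assume that $p$ divides the order of the image of $\mathcal G$ in $\mathrm{GL}(V)$. Let $\mathcal G$ act diagonally on $V^{\oplus r}$. Then $\mathrm S(V^{\oplus r})^{\mathcal G}$ is not Cohen--Macaulay for any $r\ge3$.
\end{theorem}

The proof does not use that the summands are isomorphic. For the remaining statements, and throughout Sections~\ref{sec:depthbound}--\ref{sec:proofs}, we fix the following setting.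

\medskip
\noindent\textbf{Setting.} \emph{$V_1,\dots,V_r$ are finite-dimensional representations of a finite group $\mathcal G$ over a field $k$ of characteristic $p>0$, $U=\bigoplus_iV_i$, and $G$ is the image of $\mathcal G$ in $\mathrm{GL}(U)$. We assume $p\mid|G|$, and $g\in G$ is an element of order $p$ for which $\dim(U^*)^g$ is maximal among the elements of order $p$ of $G$.}
\medskip

Since $(g-1)^p=g^p-1=0$, the element $g$ is unipotent with Jordan blocks of size at most $p$.

\begin{theorem}\label{thm:B}
In the setting above, if $g$ acts non-trivially on at least three of the $V_i$, then $\mathrm S(U)^{\mathcal G}$ is not Cohen--Macaulay.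
\end{theorem}

\begin{theorem}\label{thm:C}
In the setting above, let $g$ act non-trivially on $V_i$, and let $n_i\in\{2,\dots,p\}$ be the size of the largest Jordan block of $g$ on $V_i$. Then
\[
\operatorname{depth}\mathrm S(U)^{\mathcal G}\le\dim(U^*)^g+2n_i-1 .
\]
If $\operatorname{rank}(g-1)=1$ on two of the summands, then $\operatorname{depth}\mathrm S(U)^{\mathcal G}\le\dim(U^*)^g+2$.
\end{theorem}

Theorem~\ref{thm:A} is the case $V_1=\dots=V_r=V$, $r\ge3$, of Theorem~\ref{thm:B}: there $G$ is the image of $\mathcal G$ in $\mathrm{GL}(V)$ acting diagonally, it is faithful on each summand, and so $g$ acts non-trivially on all $r$ summands.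

The number three has the following explanation. View $S$ as the ring of polynomial functions on $Y=U^*$, put $L=Y^g$, and let $H$ be the pointwise stabilizer of $L$ in $G$. In positive degrees the cohomology $H^i(H,S)$ is a module over $S^H$ supported on $L$, and a non-zero class in degree $i$ forces $\operatorname{depth}S^G\le\dim L+i+1$ (Proposition~\ref{prop:depth}). So $S^G$ is not Cohen--Macaulay once the codimension of $L$ exceeds $i+1$. The codimension of $L$ grows by at least one with each summand on which $g$ acts non-trivially, and the best degree one can hope for is $i=1$. This gives the threshold three, provided that classes of low enough degree exist.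

Finding these classes is the main task. The structure of $H$ (Section~\ref{sec:structure}) reduces it to finding classes for an elementary abelian $p$-group $P$ that are invariant under a group $Q$ of order prime to $p$. A summand with largest Jordan block of size $n$ yields a class in degree at most $2n-2$ (Section~\ref{sec:jordan}), while three such summands contribute at least $3(n-1)$ to the codimension of $L$. This suffices except when $n=2$ and the codimension is exactly $3$; for that case Section~\ref{sec:rankone} constructs a class in degree one.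

\section{The group of order $p$ in dimension two}\label{sec:example}

Let $C=\langle\sigma\rangle$ be cyclic of order $p$, acting on $V=kx\oplus ky$ by $\sigma x=x$, $\sigma y=y+x$. Put $S_r=\mathrm S(V^{\oplus r})=k[x_1,y_1,\dots,x_r,y_r]$ and $R_r=S_r^C$. The elements
\[
x_i,\qquad \nu_i=y_i^p-x_i^{p-1}y_i,\qquad u_{jl}=x_jy_l-x_ly_j
\]
are invariant: $(y_i+x_i)^p-x_i^{p-1}(y_i+x_i)=\nu_i$, and $x_j(y_l+x_l)-x_l(y_j+x_j)=u_{jl}$. Since $y_i$ is a root of $T^p-x_i^{p-1}T-\nu_i$, the ring $S_r$ is finite over $A_r=k[x_1,\dots,x_r,\nu_1,\dots,\nu_r]$, so the $x_i$ and $\nu_i$ form a homogeneous system of parameters of $R_r$.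

\begin{proposition}\label{prop:V2}
The ring $R_1=k[x_1,\nu_1]$ is a polynomial ring, $R_2$ is Cohen--Macaulay, and $R_r$ is not Cohen--Macaulay for $r\ge3$. In particular, three cannot be replaced by two in Theorems~\ref{thm:A} and~\ref{thm:B}.
\end{proposition}

\begin{proof}
\emph{One copy.} Regard $f\in R_1$ as a polynomial in $y_1$ over $k[x_1]$ and divide by the monic polynomial $\nu_1$. As $\sigma$ fixes $\nu_1$ and preserves the degree in $y_1$, quotient and remainder are invariant. An invariant of degree $j<p$ in $y_1$ lies in $k[x_1]$: if its leading term is $ay_1^j$ with $1\le j<p$, then $\sigma-1$ maps it to a polynomial with leading term $jax_1y_1^{j-1}\neq0$. Induction on the degree gives $R_1=k[x_1,\nu_1]$.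

\emph{Two copies.} Put $u=u_{12}$, $A=A_2$ and $B=A[u]\subset R_2$. Expanding,
\[
u^p-(x_1x_2)^{p-1}u=x_1^py_2^p-x_2^py_1^p-x_1^px_2^{p-1}y_2+x_1^{p-1}x_2^py_1=x_1^p\nu_2-x_2^p\nu_1,
\]
so $u$ is integral over $A$. As $A$ is normal, the minimal polynomial of $u$ over the fraction field of $A$ has coefficients in $A$, and $B$ is the quotient of $A[T]$ by this monic polynomial. So $B$ is a free $A$-module. It remains to show $R_2=B$.

Since $y_2=(u+x_2y_1)/x_1$, we have $S_2[x_1^{-1}]=D[t]$ with $D=k[x_1^{\pm1},x_2,u]$ and $t=y_1/x_1$. The transcendence degree is $4$, so $t$ is transcendental over $D$. The generator $\sigma$ fixes $D$ and sends $t$ to $t+1$. If $f(t)\in D[t]$ is invariant, then $f(j)=f(0)$ for all $j\in\mathbb F_p$, so $f-f(0)$ is divisible by $\prod_{j}(t-j)=t^p-t$, and the quotient is an invariant of lower degree. By induction the invariants of $D[t]$ are $D[t^p-t]=D[\nu_1]$, because $\nu_1=x_1^p(t^p-t)$. Hence $R_2[x_1^{-1}]=B[x_1^{-1}]$. Exchanging the two copies replaces $u$ by $-u$ and gives $R_2[x_2^{-1}]=B[x_2^{-1}]$. Now let $f\in R_2$. For some $m$ the elements $b_1=x_1^mf$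 and $b_2=x_2^mf$ lie in $B$, and $x_2^mb_1=x_1^mb_2$. Since $B$ is free over $A$, the element $x_2^m$ is not a zero divisor on $B/x_1^mB$. So $b_1\in x_1^mB$, and $f\in B$.

\emph{Three or more copies.} Expanding the determinant with rows $(x_1,x_2,x_3)$, $(x_1,x_2,x_3)$, $(y_1,y_2,y_3)$ along its first row gives
\begin{equation}\label{eq:relation}
x_1u_{23}-x_2u_{13}+x_3u_{12}=0 .
\end{equation}
If $R_r$ were free over $A_r$, then $x_3$ would not be a zero divisor on $R_r/(x_1,x_2)R_r$, and \eqref{eq:relation} would give $u_{12}=x_1a+x_2b$ with invariant linear forms $a,b$. The invariant linear forms are the combinations of $x_1,\dots,x_r$, so $u_{12}$ would lie in $k[x_1,\dots,x_r]$, which is false.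
\end{proof}

The relation \eqref{eq:relation} has a source that does not depend on the example. For a group $\Gamma$ and a $\Gamma$-module $M$, a \emph{$1$-cocycle} is a map $\xi\colon\Gamma\to M$ with $\xi(hh')=\xi(h)+h\xi(h')$, a \emph{coboundary} is a map $h\mapsto(h-1)m$ with $m\in M$, and $H^1(\Gamma,M)$ is the quotient of cocycles by coboundaries; for trivial action it is $\operatorname{Hom}(\Gamma,M)$. In the example, $\xi(\sigma^j)=j$ is a cocycle with values in the constants $k\subset S_r$. It is not a coboundary, since $(\sigma-1)s$ has no constant term for $s\in S_r$. But $x_j\xi$ is the coboundary of $y_j$.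

Consider in general a finite group $\Gamma$ acting on a polynomial ring $S$ with invariants $R$, a cocycle $\xi\colon\Gamma\to S$, and $f_1,f_2,f_3\in R$ with $f_j\xi(h)=(h-1)s_j$ for some $s_j\in S$. The elements $r_{jl}=f_js_l-f_ls_j$ are invariant, and $f_1r_{23}-f_2r_{13}+f_3r_{12}=0$. Suppose that $f_1,f_2,f_3$ is a regular sequence on $R$ and $f_1,f_2$ is a regular sequence on $S$. The first property gives $r_{12}=f_1a-f_2b$ with $a,b\in R$, that is, $f_1(s_2-a)=f_2(s_1-b)$. The second gives $s_1-b=f_1s$ with $s\in S$. Then $f_1\xi(h)=(h-1)s_1=f_1(h-1)s$, and $\xi$ is a coboundary. So a non-zero class in $H^1(\Gamma,S)$ limits to two the length of such regular sequences in its annihilator. Proposition~\ref{prop:depth} extends this to all degrees and converts it into a bound for the depth.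

The class used above had constant values. The next example shows that such a class need not exist; it will accompany the whole proof.

\begin{example}\label{ex:affine}
Let $p\ge3$ and let $G$ be the group of the maps $\tau_{a,b}\colon x\mapsto ax,\ y\mapsto y+bx$ of $V$, with $a\in\mathbb F_p^*$ and $b\in\mathbb F_p$. Then $\tau_{a,b}\tau_{a',b'}=\tau_{aa',\,b+ab'}$, so $G=P\rtimes Q$ with $P=\{\tau_{1,b}\}$ of order $p$ and $Q=\{\tau_{a,0}\}$ of order $p-1$, and $\tau_{a,0}\tau_{1,b}\tau_{a,0}^{-1}=\tau_{1,ab}$. A homomorphism $\varphi\colon G\to k$ satisfies $\varphi(\tau_{1,ab})=\varphi(\tau_{1,b})$, so $\varphi(\tau_{1,(a-1)b})=0$; taking $a\ne1$ we see that $\varphi$ vanishes on $P$, and then on $G$ because $p\nmid|G/P|$. Thus $H^1(G,k)=0$: the class of $P$ with constant values is not invariant under $Q$.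
\end{example}

\section{Depth and cohomology: the facts used}\label{sec:tools}

\subsection{Conventions}
Dual spaces carry the dual action $(hy)(u)=y(h^{-1}u)$. An element $e$ of order $p$ acts on the dual space by the transpose of $e^{-1}$, and $e^{-1}-1=-e^{-1}(e-1)$. So $(e-1)^j$ has the same rank on a space and on its dual for every $j$, and $e$ has the same Jordan type on both.

\subsection{Depth}
Let $(R,\mathfrak m)$ be a Noetherian local ring and $M\neq0$ a finite $R$-module. A sequence $f_1,\dots,f_\gamma\in\mathfrak m$ is \emph{$M$-regular} if each $f_j$ is not a zero divisor on $M/(f_1,\dots,f_{j-1})M$, and $\operatorname{depth}M$ is the common length of all maximal $M$-regular sequences. A Noetherian ring is Cohen--Macaulay if $\operatorname{depth}R_{\mathfrak m}=\dim R_{\mathfrak m}$ for all maximal ideals $\mathfrak m$. For a finitely generated graded algebra $R$ with $R_0=k$ and a finite graded module $M$, regular sequences of homogeneous elements of $R_+$ are defined in the same way, and $\operatorname{depth}M$ means the depth of the localization at $R_+$. We use the following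 facts, locally and in the graded case.

\begin{itemize}
\item[(D1)] If $f=(f_1,\dots,f_\gamma)$ is $M$-regular, then $\operatorname{depth}M/(f)M=\operatorname{depth}M-\gamma$, and powers $f_1^{m_1},\dots,f_\gamma^{m_\gamma}$ again form an $M$-regular sequence.
\item[(D2)] The zero divisors on $M$ are the elements of the finitely many associated primes of $M$, which are homogeneous in the graded case, and $\operatorname{depth}M\le\dim R/\mathfrak a$ for each associated prime $\mathfrak a$.
\item[(D3)] A local ring and its completion have the same depth.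
\item[(D4)] (Auslander--Buchsbaum) If $A$ is a regular local ring of dimension $d$, then $\operatorname{depth}M=d-\operatorname{pd}_AM$, where $\operatorname{pd}$ is the projective dimension.
\item[(D5)] Homogeneous elements $f_1,\dots,f_\gamma$ of positive degree in a polynomial ring $S$ in $d$ variables with $\dim S/(f)\le d-\gamma$ are part of a homogeneous system of parameters, and form an $S$-regular sequence because $S$ is Cohen--Macaulay.
\item[(D6)] (Graded prime avoidance) A homogeneous ideal $I\subset R_+$ whose homogeneous elements all lie in a finite union of homogeneous primes lies in one of these primes.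
\item[(D7)] For an arbitrary $R$-module $M$, the Koszul complex $K^\bullet(f;M)$ has terms $K^b=M\otimes_k\Lambda^b(k^\gamma)$ for $0\le b\le\gamma$ and differential $m\otimes\omega\mapsto\sum_jf_jm\otimes\varepsilon_j\wedge\omega$, where $\varepsilon_j$ is the standard basis of $k^\gamma$. Its cohomology in degree $0$ is $\{m\in M: f_jm=0\text{ for all }j\}$. If $f$ is $M$-regular, its cohomology vanishes in degrees $b<\gamma$.
\end{itemize}

\begin{lemma}\label{lem:depthbasics}
Let $\Gamma\subset\mathrm{GL}(U)$ be finite, $d=\dim U$, $R=\mathrm S(U)^\Gamma$, and let $A\subset R$ be generated by a homogeneous system of parameters.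
\begin{enumerate}
\item $\operatorname{depth}R=d-\operatorname{pd}_AR$.
\item $\operatorname{depth}R_{\mathfrak m}\ge\operatorname{depth}R$ for every maximal ideal $\mathfrak m$ of $R$.
\item $R$ is Cohen--Macaulay if and only if $\operatorname{depth}R=d$, if and only if $R$ is free over $A$.
\item $\operatorname{depth}R$ does not change under extension of the field $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathfrak n=\mathfrak m\cap A$, a maximal ideal of the polynomial ring $A$; the ring $A_{\mathfrak n}$ is regular of dimension $d$. A sequence in $\mathfrak n$ that is regular on $R_{\mathfrak n}$ lies in $\mathfrak m$ and stays regular on the further localization $R_{\mathfrak m}$. With (D4),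
\[
\operatorname{depth}R_{\mathfrak m}\ \ge\ \operatorname{depth}_{A_{\mathfrak n}}R_{\mathfrak n}=d-\operatorname{pd}_{A_{\mathfrak n}}R_{\mathfrak n}\ \ge\ d-\operatorname{pd}_AR .
\]
For $\mathfrak m=R_+$ both inequalities are equalities. The first is one because $R_+$ is the radical of $A_+R$, so that $R_{A_+}=R_{R_+}$ and by (D1) a regular sequence may be moved into $A_+R$, where the depth is computed by $A_+$. The second is one because the minimal graded free resolution of $R$ over $A$, whose length is $\operatorname{pd}_AR$, stays minimal after localization at $A_+$. This proves (1) and (2). Every $R_{\mathfrak m}$ has dimension $d$, since $R$ is a finitely generated domain of dimension $d$; so (3) follows from (1) and (2). For (4), invariants are the kernel of the linear map $s\mapsto((h-1)s)_{h\in\Gamma}$ and so commute with field extension, and a minimal graded resolution stays minimal; apply (1).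
\end{proof}

Dimensions of fixed spaces and Jordan types are also unchanged by field extension. \emph{From now on $k$ is algebraically closed.} Then $S=\mathrm S(U)$ is the ring $k[Y]$ of polynomial functions on $Y=U^*$, with $(hs)(y)=s(h^{-1}y)$. For finitely many points of $Y$ there is an $s\in S$ with prescribed values. The maximal ideals of $S^\Gamma$ correspond to the $\Gamma$-orbits in $Y$: each lies under the ideal of a point because $S$ is integral over $S^\Gamma$, and if $y'\notin\Gamma y$, choose $s$ with $s(y)=0$ and $s=1$ on $\Gamma y'$; the invariant $\prod_{h}hs$ is $0$ at $y$ and $1$ at $y'$.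

\subsection{Group cohomology}
Let $\Gamma$ be a finite group, $\Delta\le\Gamma$ a subgroup and $M$ a $k\Gamma$-module. The groups $H^a(\Gamma,M)$ are the cohomology of the standard complex $C^a(\Gamma,M)$ of all maps $\Gamma^a\to M$; each functor $C^a(\Gamma,-)$ is exact, and $H^0(\Gamma,M)=M^\Gamma$. Short exact sequences of modules give long exact sequences, and the cohomology of a direct summand of $M$ is a direct summand of the cohomology of $M$. If $\Gamma$ acts on an algebra $S$, multiplication by invariants makes $H^a(\Gamma,S)$ an $S^\Gamma$-module.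

\begin{itemize}
\item[(C1)] There are maps $\operatorname{res}^\Gamma_\Delta\colon H^a(\Gamma,M)\to H^a(\Delta,M)$ and $\operatorname{cor}_\Delta^\Gamma\colon H^a(\Delta,M)\to H^a(\Gamma,M)$ with $\operatorname{cor}\circ\operatorname{res}=[\Gamma:\Delta]$. In particular $H^a(\Gamma,M)=0$ for $a\ge1$ if $p\nmid|\Gamma|$. For $s\in S$ and $\alpha\in H^a(\Gamma,S)$ the projection formula reads $\operatorname{cor}_1^\Gamma(s\cdot\operatorname{res}^\Gamma_1\alpha)=\operatorname{Tr}^\Gamma(s)\,\alpha$, where $\operatorname{Tr}^\Gamma(s)=\sum_{h\in\Gamma}hs$.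
\item[(C2)] (Mackey formula) $\operatorname{res}^\Gamma_\Delta\operatorname{cor}_\Delta^\Gamma$ is a sum over representatives $x$ of the double cosets $\Delta\backslash\Gamma/\Delta$. The term of $x$ factors through $H^a(\Delta\cap x\Delta x^{-1},M)$, and the term of $x=1$ is the identity.
\item[(C3)] If $\Gamma=\Delta\rtimes Q$ with $p\nmid|Q|$, then restriction is an isomorphism $H^a(\Gamma,M)\cong H^a(\Delta,M)^Q$, where $x\in Q$ acts on cochains by $(x\xi)(e_1,\dots,e_a)=x\,\xi(x^{-1}e_1x,\dots,x^{-1}e_ax)$.
\item[(C4)] The \emph{Bockstein map} $H^1(\Gamma,\mathbb F_p)\to H^2(\Gamma,\mathbb F_p)$ is the connecting map $\delta\colon H^1(\Gamma,\mathbb F_p)\to H^2(\Gamma,\mathbb Z)$ of $0\to\mathbb Z\xrightarrow{\,p\,}\mathbb Z\to\mathbb F_p\to0$ followed by reduction modulo $p$. Since $H^a(\Gamma,k)=k\otimes H^a(\Gamma,\mathbb F_p)$, it extends to a $k$-linear map $\beta\colon\operatorname{Hom}(\Gamma,k)\to H^2(\Gamma,k)$. This map and cup products commute with restriction and with automorphisms of $\Gamma$.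
\item[(C5)] Let $\Gamma=\langle z\rangle$ have order $p$, and let $\beta_z\in H^2(\Gamma,k)$ be the Bockstein of the homomorphism $z\mapsto1$. For $b\in M^z$ and $m\ge1$ let $b\cdot\beta_z^m$ be the image of $\beta_z^m$ under the map induced by $k\to M$, $1\mapsto b$. Then $b\mapsto b\cdot\beta_z^m$ induces an isomorphism $M^z/(z-1)^{p-1}M\to H^{2m}(\Gamma,M)$.
\end{itemize}

Fact (C5) is the periodicity of Tate cohomology. The map $\delta$ is an isomorphism for $\Gamma=\langle z\rangle$, because $H^1(\Gamma,\mathbb Z)=0$ and $p$ kills $H^2(\Gamma,\mathbb Z)$; so $\beta_z$ comes from a generator of $H^2(\Gamma,\mathbb Z)$. Cup product with the $m$-th power of such a generator is an isomorphism from $\hat H^0(\Gamma,M)=M^z/(1+z+\dots+z^{p-1})M$ to $H^{2m}(\Gamma,M)$. Finally $1+z+\dots+z^{p-1}=(z-1)^{p-1}$ in characteristic $p$, as both sides come from $(T^p-1)/(T-1)$.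

\section{From cohomology to depth}\label{sec:depthbound}

We work in the setting of the introduction, replace $\mathcal G$ by $G$, and write
\[
S=\mathrm S(U),\qquad W_i=V_i^*,\qquad Y=U^*=\textstyle\bigoplus_iW_i,\qquad d=\dim U,\qquad L=Y^g .
\]
Let $H$ be the pointwise stabilizer of $L$ in $G$. If $e\in H$ has order $p$, then $Y^e\supseteq L$, and $\dim Y^e\le\dim L$ by the choice of $g$. Hence:
\begin{equation}\label{eq:star}
\text{$H$ acts trivially on $L$, \ $g\in H$, \ and $Y^e=L$ for every $e\in H$ of order $p$.}
\end{equation}
The maximality of $\dim Y^g$ enters the proof only through \eqref{eq:star}.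

\begin{remark}\label{rem:maximal}
The maximality cannot be dropped. Let $C\times C\times C$ act on three copies of the representation of Section~\ref{sec:example}, the $i$-th factor acting on the $i$-th copy only. By Proposition~\ref{prop:V2} the invariants are the polynomial ring $k[x_1,x_2,x_3,\nu_1,\nu_2,\nu_3]$, although $(\sigma,\sigma,\sigma)$ acts non-trivially on all three summands. Its fixed space has dimension $3$, that of $(\sigma,1,1)$ has dimension $5$.
\end{remark}

In $G$ the elements of order $p$ may have many different fixed spaces; in $H$ they all have the same one. We may pass to $H$ because $H$ is the stabilizer of a point, and near that point the two quotients agree.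

\begin{lemma}\label{lem:GH}
$\operatorname{depth}S^G\le\operatorname{depth}S^H$.
\end{lemma}

\begin{proof}
For $h\in G\setminus H$ the space $Y^h\cap L$ is a proper subspace of $L$. As $k$ is infinite, $L$ is not a finite union of proper subspaces, so there is $y\in L$ with stabilizer $G_y=H$. Let $\mathfrak m\subset S^G$ be the maximal ideal of the orbit $Gy$, and let $\hat R$ be the completion of $(S^G)_{\mathfrak m}$. The maximal ideals of $S$ over $\mathfrak m$ are those of the points of $Gy$, and $S$ is finite over $S^G$, so
\[
S\otimes_{S^G}\hat R\ \cong\ \prod_{y'\in Gy}\hat S_{y'},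
\]
where $\hat S_{y'}$ is the completion of $S$ at $y'$. The ring $S^G$ is the kernel of the $S^G$-linear map $S\to\bigoplus_{h\in G}S$, $s\mapsto((h-1)s)_h$, and $\hat R$ is flat over $S^G$; so $\hat R\cong(\prod_{y'}\hat S_{y'})^G$. An element $h$ carries $\hat S_{y'}$ to $\hat S_{hy'}$. So an invariant tuple is determined by its component at $y$, that component is $H$-invariant, and every $H$-invariant element of $\hat S_y$ extends to an invariant tuple. Thus $\hat R\cong(\hat S_y)^H$. The same argument for the group $H$, whose orbit of $y$ is $\{y\}$, shows that $(\hat S_y)^H$ is the completion of $S^H$ at the maximal ideal $\mathfrak m'$ of $y$. By (D3), $(S^G)_{\mathfrak m}$ and $(S^H)_{\mathfrak m'}$ have the same depth.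

The translation $u\mapsto u+u(y)$, $u\in U$, is an automorphism of $S$ that commutes with $H$, since $(hu)(y)=u(h^{-1}y)=u(y)$. It identifies $(S^H)_{\mathfrak m'}$ with the localization of $S^H$ at the origin, whose depth is $\operatorname{depth}S^H$. So $\operatorname{depth}(S^G)_{\mathfrak m}=\operatorname{depth}S^H$, and Lemma~\ref{lem:depthbasics}(2) gives the claim.
\end{proof}

\begin{proposition}\label{prop:depth}
If $H^i(H,S)\neq0$ for some $i\ge1$, then $\operatorname{depth}S^G\le\dim L+i+1$.
\end{proposition}

\begin{proof}
We may take $i\ge1$ minimal with $H^i(H,S)\neq0$. Let $R=S^H$, and let $I\subset R_+$ be the homogeneous ideal of the invariants that vanish on $L$. Then $R/I$ embeds into $k[L]$, which is a quotient of $S$ and hence finite over $R/I$; so $\dim R/I=\dim L$. We show that elements of $I$ kill the cohomology up to powers, that $I$ contains a regular sequence of length at least $\operatorname{depth}R-\dim L$, and that the cohomology bounds this length by $i+1$.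

\emph{Step 1: every $f\in I$ has a power that kills $H^j(H,S)$ for all $j\ge1$.} Cohomology of the trivial group vanishes in positive degrees, so by the projection formula in (C1) the ideal $\mathfrak t=\operatorname{Tr}^H(S)$ of $R$ kills $H^j(H,S)$ for all $j\ge1$. Let $y\in Y\setminus L$. By \eqref{eq:star} no element of order $p$ of $H$ fixes $y$, so $p\nmid|H_y|$. Choose $s\in S$ with $s(y)=1$ and $s=0$ on $Hy\setminus\{y\}$. Then $\operatorname{Tr}^H(s)(y)=\sum_hs(h^{-1}y)=|H_y|\neq0$ in $k$. Hence every maximal ideal of $R$ that contains $\mathfrak t$ belongs to a point of $L$ and so contains $I$. By the Nullstellensatz $I\subset\sqrt{\mathfrak t}$.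

\emph{Step 2: the regular sequence.} Let $f=(f_1,\dots,f_\gamma)$ be a maximal $R$-regular sequence of homogeneous elements of $I$. Every homogeneous element of $I$ is a zero divisor on $R/(f)$, so by (D2) and (D6) $I\subset\mathfrak a$ for an associated prime $\mathfrak a$ of $R/(f)$. By (D1) and (D2),
\begin{equation}\label{eq:gamma}
\operatorname{depth}R-\gamma=\operatorname{depth}R/(f)\le\dim R/\mathfrak a\le\dim R/I=\dim L .
\end{equation}
By (D1) and Step~1 we may replace the $f_j$ by powers and assume that they kill $H^j(H,S)$ in all positive degrees. The sequence is also $S$-regular. Indeed, a non-zero-divisor lies in no minimal prime, so dividing by it lowers the dimension by at least one, and $\dim R/(f)\le d-\gamma$. Since $S/(f)S$ is finite over $R/(f)$, also $\dim S/(f)S\le d-\gamma$, and (D5) applies.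

\emph{Step 3: $\gamma\le i+1$.} For $i=1$ this is the computation after Proposition~\ref{prop:V2}; in general a spectral sequence does the bookkeeping. As the $f_j$ are invariant, $K^\bullet=K^\bullet(f;S)$ is a complex of $H$-modules. Consider the first-quadrant double complex $C^a(H,K^b)$. It has two spectral sequences, both converging to the cohomology of the total complex. Taking cohomology in the direction $b$ first gives $C^a(H,H^b(K^\bullet))$, by exactness of $C^a(H,-)$, and this is zero for $b<\gamma$ by (D7). So the total cohomology vanishes in degrees less than $\gamma$. Taking cohomology in the direction $a$ first gives $H^a(H,K^b)=K^b(f;H^a(H,S))$, so this spectral sequence has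
\[
E_2^{b,a}=H^b\bigl(K^\bullet(f;H^a(H,S))\bigr),\qquad d_\rho\colon E_\rho^{b,a}\to E_\rho^{b+\rho,\,a-\rho+1}.
\]
Here $E_2^{b,0}=H^b(K^\bullet(f;R))=0$ for $b<\gamma$ by (D7); $E_2^{b,a}=0$ for $1\le a<i$ by the minimality of $i$; and $E_2^{0,i}=H^i(H,S)\neq0$ because the $f_j$ act on it by zero. No differential ends in the column $b=0$. The differential $d_\rho$, $\rho\ge2$, out of position $(0,i)$ ends in the row $i-\rho+1<i$, so it vanishes unless $\rho=i+1$, when its target is a subquotient of $E_2^{i+1,0}$. If $i+1<\gamma$, this target is zero as well, and $E_\infty^{0,i}\neq0$ in total degree $i<\gamma$, a contradiction.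

By \eqref{eq:gamma} and Step~3, $\operatorname{depth}S^H\le\dim L+i+1$. Apply Lemma~\ref{lem:GH}.
\end{proof}

\section{The structure of $H$}\label{sec:structure}

To apply Proposition~\ref{prop:depth} we need non-zero classes in $H^i(H,S)$ with $i$ small. Explicit classes are available for elementary abelian $p$-groups, and the difficulty is to carry them up to $H$. Property \eqref{eq:star} removes most of this difficulty: it forces a Sylow $p$-subgroup $P$ of $H$ to be elementary abelian and to meet its conjugates trivially, so that only invariance under the normalizer of $P$ has to be checked.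

For $e\in H$ of order $p$ put $Y_j(e)=\ker\bigl((e-1)^j|_Y\bigr)$. Then $Y_0(e)=0$, $Y_1(e)=L$ by \eqref{eq:star}, and $Y_p(e)=Y$.

\begin{proposition}\label{prop:structure}
Let $P$ be a Sylow $p$-subgroup of $H$ containing $g$, and let $N=N_H(P)$.
\begin{enumerate}
\item $P$ is elementary abelian, and $C_H(e)=P$ for all $1\neq e\in P$.
\item The space $Y_j=Y_j(e)$ does not depend on $1\neq e\in P$. It is $N$-stable, and $(e-1)Y_j\subset Y_{j-1}$ for all $e\in P$ and $j\ge1$.
\item $N=P\rtimes Q$ with $p\nmid|Q|$, and for every $kH$-module $M$ and $i\ge1$ the map $\operatorname{cor}_N^H\colon H^i(N,M)\to H^i(H,M)$ is injective.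
\end{enumerate}
\end{proposition}

\begin{proof}
Let $e\in H$ have order $p$ and $h\in C_H(e)$. For $w\in Y_j(e)$, $j\ge1$, the vector $(e-1)^{j-1}w$ lies in $Y^e=L$, which $h$ fixes. So $(e-1)^{j-1}(h-1)w=(h-1)(e-1)^{j-1}w=0$, that is,
\begin{equation}\label{eq:lower}
(h-1)Y_j(e)\subset Y_{j-1}(e)\qquad\text{for all }h\in C_H(e),\ j\ge1 .
\end{equation}
Since $Y_p(e)=Y$, we get $h^p-1=(h-1)^p=0$ on $Y$, and $h^p=1$ because $G$ is faithful on $Y$. So $C_H(e)$ is a $p$-group of exponent $p$.

(1) Let $z$ be an element of order $p$ in the center of $P$. The $p$-group $C_H(z)$ contains the Sylow subgroup $P$, so $P=C_H(z)$ has exponent $p$, and $Y^h=L$ for $1\neq h\in P$ by \eqref{eq:star}. The map $z-1$ is nilpotent and non-zero on $Y$, so $Y_2(z)\neq Y_1(z)$; pick $w\in Y_2(z)\setminus L$. By \eqref{eq:lower}, $(h-1)w\in L$ for $h\in P$. As $P$ is trivial on $L$,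
\[
(hh'-1)w=h(h'-1)w+(h-1)w=(h'-1)w+(h-1)w .
\]
So $h\mapsto(h-1)w$ is a homomorphism from $P$ to the additive group of $L$. It is injective, since $(h-1)w=0$ with $h\neq1$ would give $w\in Y^h=L$. Hence $P$ is elementary abelian. For $1\neq e\in P$ the $p$-group $C_H(e)$ contains $P$ and so equals $P$.

(2) Let $1\neq e,e'\in P$ and assume $Y_{j-1}(e)=Y_{j-1}(e')$, which holds for $j=1$. As $e'\in C_H(e)$, \eqref{eq:lower} gives $(e'-1)Y_j(e)\subset Y_{j-1}(e')$, so $Y_j(e)\subset Y_j(e')$; exchanging $e$ and $e'$ gives equality. For $x\in N$ we have $xY_j(e)=Y_j(xex^{-1})=Y_j(e)$. The last claim is \eqref{eq:lower}.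

(3) The complement $Q$ exists by the Schur--Zassenhaus theorem. Let $x\in H$ and $1\neq e\in P\cap xPx^{-1}$. By (1), $C_H(e)=P$ and $C_H(x^{-1}ex)=P$; the second equation says $C_H(e)=xPx^{-1}$. So $x\in N$. Since $P$ is the only Sylow $p$-subgroup of $N$, an element of order $p$ of $N\cap xNx^{-1}$ lies in $P\cap xPx^{-1}$. Therefore $p\nmid|N\cap xNx^{-1}|$ for $x\in H\setminus N$. By (C1) and (C2), only the trivial double coset contributes to $\operatorname{res}^H_N\operatorname{cor}_N^H$ in degree $i\ge1$, and this composite is the identity.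
\end{proof}

We keep $P$, $N$, $Q$ and $Y_j$ fixed, and put
\[
L_i=W_i\cap L,\qquad c_i=\dim W_i/L_i=\operatorname{rank}(g-1|_{V_i}),\qquad c=\dim Y-\dim L .
\]
Then $W_i^e=L_i$ for \emph{every} $1\neq e\in P$, $L=\bigoplus_iL_i$, and $c=\sum_ic_i$. By Proposition~\ref{prop:structure}(3) and (C3), it suffices to find non-zero $Q$-invariant classes for $P$. The only information about $Q$ that we shall use is that it normalizes $P$ and, being a subgroup of $H$, fixes $L$ pointwise. In Example~\ref{ex:affine}, with $G$ acting on $V^{\oplus r}$, the space $L$ is the common zero set of $x_1,\dots,x_r$, the group $G$ fixes it pointwise, and $G=H=N$.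

\section{A class from a Jordan block}\label{sec:jordan}

Let $V=V_i$ be a summand with largest Jordan block of size $n$, and $W=V^*$. A product of $n-1$ operators $e-1$, $e\in P$, maps $W$ into $L_i$, where $Q$ acts trivially. Composing with a linear form on $L_i$ gives a $Q$-invariant multi-additive map from $P^{n-1}$ to $V$, that is, an invariant tensor in $n-1$ classes of degree one. Their cup product in degree $n-1$ is of no use in general: in Example~\ref{ex:affine} the tensor is, up to sign, the cocycle $\tau_{1,b}\mapsto bx$, which is the coboundary of $y$, and for odd $p$ the square of a class of degree one is zero. We therefore apply the Bockstein map to each factor. This doubles the degree, but in even degrees (C5) tells exactly what dies on a cyclic subgroup $\langle z\rangle$: only the image of $(z-1)^{p-1}$.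

\begin{proposition}\label{prop:jordan}
Let $V=V_i$ be a summand on which $g$ acts non-trivially, and let $n=n_i$ be the size of the largest Jordan block of $g$ on $V$. Then $c_i\ge n-1$, and $H^{2n-3}(N,k)\neq0$ or $H^{2n-2}(N,V)\neq0$.
\end{proposition}

\begin{proof}
Put $W=V^*$ and $F_j=W\cap Y_j$. By Proposition~\ref{prop:structure}(2), $F_j=\ker\bigl((e-1)^j|_W\bigr)$ for every $1\neq e\in P$. Taking $e=g$, we see that
\[
0=F_0\subsetneq F_1=L_i\subsetneq\dots\subsetneq F_n=W ,
\]
and this is an $N$-stable filtration with $(e-1)F_j\subset F_{j-1}$ for $e\in P$. In particular $c_i=\dim W/F_1\ge n-1$. Regard $V$ as $W^*$, and let $T$ and $B$ be the annihilators of $F_1$ and $F_{n-1}$ in $V$. They are $N$-submodules with $B\subset T$, because $n\ge2$. The quotient $V/T\cong L_i^*$ is a trivial $N$-module, and $P$ acts trivially on $B\cong(W/F_{n-1})^*$.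

\emph{Step 1: a $Q$-invariant class in $H^{2n-2}(P,B)$.} Let $\ell\in L_i^*$. For $e_1,\dots,e_{n-1}\in P$ the product $(e_1-1)\cdots(e_{n-1}-1)$ maps $W$ into $L_i$ and kills $F_{n-1}$. So the linear form
\[
\Phi_\ell(e_1,\dots,e_{n-1})\colon\ w\mapsto\ell\bigl((e_1-1)\cdots(e_{n-1}-1)w\bigr)
\]
lies in $B$. It is additive in each $e_j$, since $ee'-1=(e-1)+(e'-1)+(e-1)(e'-1)$ and a product of $n$ factors of the form $e-1$ kills $W$. As $P$ is a finite-dimensional $\mathbb F_p$-space, $\Phi_\ell$ is an element of $\operatorname{Hom}(P,k)^{\otimes(n-1)}\otimes B$. For $a\in Q$,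
\[
(a\Phi_\ell)(e_1,\dots,e_{n-1})(w)=\ell\Bigl(\prod_j(a^{-1}e_ja-1)\,a^{-1}w\Bigr)=\ell\Bigl(a^{-1}\prod_j(e_j-1)\,w\Bigr)=\Phi_\ell(e_1,\dots,e_{n-1})(w),
\]
because $a^{-1}$ fixes $L_i$ pointwise. So $\Phi_\ell$ is $Q$-invariant. By (C4), the map
\[
\operatorname{Hom}(P,k)^{\otimes(n-1)}\otimes B\to H^{2n-2}(P,k)\otimes B=H^{2n-2}(P,B),
\]
which sends $\varphi_1\otimes\dots\otimes\varphi_{n-1}\otimes b$ to $\beta(\varphi_1)\cdots\beta(\varphi_{n-1})\otimes b$, is $Q$-equivariant. Let $\Theta_\ell\in H^{2n-2}(P,B)^Q$ be the image of $\Phi_\ell$.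

\emph{Step 2: $H^{2n-2}(N,T)\neq0$.} Fix $1\neq z\in P$. A homomorphism $\varphi\colon P\to k$ restricts on $\langle z\rangle$ to $\varphi(z)$ times the homomorphism $z\mapsto1$. So by (C4) the restriction of $\Theta_\ell$ to $\langle z\rangle$ is $b\cdot\beta_z^{n-1}$ with $b=\Phi_\ell(z,\dots,z)$, that is, $b(w)=\ell((z-1)^{n-1}w)$. Since $F_{n-1}\neq W$, the subspace $(z-1)^{n-1}W$ of $L_i$ is non-zero, and we choose $\ell$ with $b\neq0$.

The operator $(z-1)^{n-1}$ is zero on $W/L_i$, hence also on its dual $T$. As $n-1\le p-1$, we get $(z-1)^{p-1}T=0$. By (C5) the class $b\cdot\beta_z^{n-1}$ is non-zero in $H^{2n-2}(\langle z\rangle,T)\cong T^z$. So the image of $\Theta_\ell$ in $H^{2n-2}(P,T)$ is non-zero. It is $Q$-invariant because $B\to T$ is a map of $N$-modules, and (C3) gives $H^{2n-2}(N,T)\neq0$.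

\emph{Step 3.} The sequence $0\to T\to V\to L_i^*\to0$, with $L_i^*$ trivial, gives an exact sequence
\[
H^{2n-3}(N,k)\otimes L_i^*\to H^{2n-2}(N,T)\to H^{2n-2}(N,V).
\]
The middle term is non-zero, so one of the outer terms is non-zero.
\end{proof}

\begin{remark}
The passage through $T$ matters only for $n=p$. If $n<p$, then $(z-1)^{p-1}V=0$, and Step~2 with $V$ in place of $T$ gives $H^{2n-2}(N,V)\neq0$. If $n=p$, the second alternative can fail: for $N=\langle z\rangle$ and $V$ a single block of size $p$, the line $V^z$ equals $(z-1)^{p-1}V$, and $H^{2p-2}(N,V)=0$ by (C5).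
\end{remark}

\section{A class in degree one from two summands of rank one}\label{sec:rankone}

For three copies of the representation in Example~\ref{ex:affine} we have $n=2$, $c=3$ and $H^1(N,k)=0$. Proposition~\ref{prop:jordan} gives a class in degree $2$ and the bound $\dim L+3$, which is the dimension. A class in degree one is needed, and the example shows how to find it. The homomorphism $\tau_{1,b}\mapsto b$ of $P$ is the coboundary of the fraction $y_2/x_2$, which $\tau_{a,0}$ multiplies by $a^{-1}$. The fraction $x_1y_2/x_2$ is $Q$-invariant, but its cocycle $\tau_{1,b}\mapsto bx_1$ is the coboundary of $y_1$. Since $Q$ fixes $y_2$, we may raise $y_2$ to a power without losing invariance, and $\theta=x_1y_2^{p-1}/x_2$ works. For $p=3$ its cocycle is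
\[
\xi(\tau_{1,b})=x_1\,\frac{(y_2+bx_2)^2-y_2^2}{x_2}=2b\,x_1y_2+b^2x_1x_2 .
\]
If $\xi$ were the coboundary of $F=\alpha_1x_1x_2+\alpha_2x_1y_2+\alpha_3y_1x_2+\alpha_4y_1y_2$, then comparing the coefficients of $x_1y_2$ and of $y_1x_2$ in $(\tau_{1,b}-1)F$ would give $\alpha_4b=2b$ and $\alpha_4b=0$ for all $b$, which is impossible. Two different summands are essential: with $x_2$ in place of $x_1$, the fraction $\theta$ is a polynomial and its cocycle is a coboundary.

In general $Q$ acts on $x_1$ and $x_2$ by two characters, and we must first relate them.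

\begin{proposition}\label{prop:rankone}
Suppose $c_1=c_2=1$. Then $H^1(N,k)\neq0$, or $H^1\bigl(N,\mathrm S^m(V_1)\otimes\mathrm S^{m'}(V_2)\bigr)\neq0$ for some $m,m'\ge0$.
\end{proposition}

\begin{proof}
\emph{Step 1: the action of $N$ on $V_1$ and $V_2$.} Let $i\in\{1,2\}$. The annihilator of $L_i$ in $V_i$ is an $N$-stable line $kx_i$. The $p$-group $P$ fixes $x_i$, since $k^*$ has no element of order $p$, and $Q$ acts on the line by a character $\chi_i\colon Q\to k^*$. By Maschke's theorem $V_i=kx_i\oplus V_i^0$ as a $Q$-module. The group $N$ acts trivially on $V_i/kx_i\cong L_i^*$. Hence $Q$ acts trivially on $V_i^0$, and for $y\in V_i^0$ and $e\in P$ we have $(e-1)y=\varphi_y(e)x_i$ with $\varphi_y(e)\in k$. The function $\varphi_y$ is linear in $y$, and it is a homomorphism $P\to k$ because $(ee'-1)y=e(e'-1)y+(e-1)y$ and $e$ fixes $x_i$. For $a\in Q$ we have $aea^{-1}y=aey=y+\chi_i(a)\varphi_y(e)x_i$, so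
\begin{equation}\label{eq:equiv}
\varphi_y(aea^{-1})=\chi_i(a)\varphi_y(e)\qquad(a\in Q,\ e\in P,\ y\in V_i^0).
\end{equation}
Each $1\neq e\in P$ acts non-trivially on $V_i$, because $W_i^e=L_i\neq W_i$; so $\varphi_y(e)\neq0$ for some $y\in V_i^0$.

If $\chi_1=1$, then by \eqref{eq:equiv} a non-zero $\varphi_y$ with $y\in V_1^0$ lies in $\operatorname{Hom}(P,k)^Q$, which is $H^1(N,k)$ by (C3). From now on $\chi_1\neq1$.

\emph{Step 2: $\chi_2=\chi_1^m$ for a power $m$ of $p$.} To compare the characters we restrict to a subgroup of $P$ on which the maps $\varphi_y$ become bijections onto a finite field. The subring $\mathbb F_p[\chi_1(Q)]$ of $k$ is a finite domain, so it is a field $\mathbb F_q$, $q=p^f$. It contains a unit different from $1$, so $q\ge3$. View $P$ as an $\mathbb F_pQ$-module by conjugation, let $P'\subset P$ be a simple submodule, and fix $1\neq e_0\in P'$. Choose $y_1\in V_1^0$ with $\varphi_{y_1}(e_0)\neq0$. By \eqref{eq:equiv} the kernel of $\varphi_{y_1}|_{P'}$ is $Q$-stable, hence trivial, and $a\in Q$ acts on the image $\varphi_{y_1}(P')$ as multiplication by $\chi_1(a)$.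 So the $Q$-stable subgroups of the image are its $\mathbb F_q$-subspaces, and by simplicity the image is $\lambda\mathbb F_q$ for some $\lambda\in k^*$. Replacing $y_1$ by $\lambda^{-1}y_1$, we obtain that $\varphi_1=\varphi_{y_1}$ maps $P'$ isomorphically onto $\mathbb F_q$. The same argument in $V_2$ gives $y_2\in V_2^0$ such that $\varphi_2=\varphi_{y_2}$ maps $P'$ isomorphically onto the field $\mathbb F_p[\chi_2(Q)]$. This field has $|P'|=q$ elements, and $k$ has only one subfield with $q$ elements, so it is the same $\mathbb F_q$.

The $f$ maps $t\mapsto t^{p^j}$, $0\le j<f$, from $\mathbb F_q$ to itself are linearly independent over $\mathbb F_q$, being given by distinct monomials of degree less than $q$, and there are $q^f$ additive maps $\mathbb F_q\to\mathbb F_q$. So every additive map is uniquely of the form $t\mapsto\sum_{j<f}\gamma_jt^{p^j}$ with $\gamma_j\in\mathbb F_q$. Apply this to $\psi=\varphi_2\circ(\varphi_1|_{P'})^{-1}$. By \eqref{eq:equiv}, $\psi(\chi_1(a)t)=\chi_2(a)\psi(t)$, and comparing coefficients gives $\gamma_j\chi_1(a)^{p^j}=\chi_2(a)\gamma_j$ for all $j$ and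 $a$. Some $\gamma_j$ is non-zero; put $m=p^j$. Then $\chi_2=\chi_1^m$. Moreover $q-m\ge p^{f-1}(p-1)\ge2$, since $p^{f-1}(p-1)=1$ only for $q=2$. Thus
\begin{equation}\label{eq:m}
\chi_2=\chi_1^m\qquad\text{and}\qquad m\le q-2 .
\end{equation}

\emph{Step 3: $V_i$ as a $P'$-module.} For $y\in V_i^0$ consider the additive map $\tau=\varphi_y\circ(\varphi_i|_{P'})^{-1}\colon\mathbb F_q\to k$. The elements $\lambda\in\mathbb F_q$ with $\tau(\lambda t)=\lambda\tau(t)$ for all $t$ form a subring, which contains $\chi_i(Q)$ by \eqref{eq:equiv} and so equals $\mathbb F_q$. Hence $\varphi_y|_{P'}=\tau(1)\varphi_i|_{P'}$, and $y-\tau(1)y_i$ lies in $V_i^{00}=\{y\in V_i^0:\varphi_y|_{P'}=0\}$. So, as $P'$-modules,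
\begin{equation}\label{eq:split}
V_i=(kx_i\oplus ky_i)\oplus V_i^{00}\qquad\text{with $P'$ acting trivially on }V_i^{00},
\end{equation}
and as $e$ runs through $P'$, the element $ey_i=y_i+\varphi_i(e)x_i$ runs through all $y_i+tx_i$, $t\in\mathbb F_q$. Traces over $P'$ are therefore computed by the power sums
\begin{equation}\label{eq:sums}
\sum_{t\in\mathbb F_q}t^j=0\quad(0\le j\le q-2),\qquad\sum_{t\in\mathbb F_q}t^{q-1}=-1,
\end{equation}
where $0^0=1$. For $j=0$ the sum is $q=0$; for $1\le j\le q-2$ some $\lambda\in\mathbb F_q^*$ has $\lambda^j\neq1$, and the sum is unchanged when multiplied by $\lambda^j$; for $j=q-1$ it is $q-1$.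

\emph{Step 4: the cocycle.} Put $E=\mathrm S^m(V_1)\otimes\mathrm S^{q-2}(V_2)$. The group $N$ acts on $\mathrm S(V_1\oplus V_2)[x_2^{-1}]$, and the element $\theta=x_1^my_2^{q-1}x_2^{-1}$ is fixed by $Q$, since $a\theta=\chi_1(a)^m\chi_2(a)^{-1}\theta=\theta$ by \eqref{eq:m}. Define $\xi(h)=(h-1)\theta$ for $h\in N$; this satisfies the cocycle identity. For $h=ea$ with $e\in P$, $a\in Q$,
\[
\xi(h)=(e-1)\theta=x_1^m\cdot\frac{(y_2+\varphi_2(e)x_2)^{q-1}-y_2^{q-1}}{x_2}\in E .
\]
So $\xi$ defines a class in $H^1(N,E)$.

\emph{Step 5: $\xi$ is not a coboundary, even on $P'$.} The exponent $q-1$ is chosen so that $y_2^{q-1}$ generates a free module. Let $M=k[x_2,y_2]_{q-1}$ be the space of forms of degree $q-1$; it has dimension $q=|P'|$. Write $\operatorname{Tr}=\sum_{e\in P'}e$. By \eqref{eq:sums},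
\[
\operatorname{Tr}(y_2^{q-1})=\sum_{t\in\mathbb F_q}(y_2+tx_2)^{q-1}=\sum_{j=0}^{q-1}\binom{q-1}{j}y_2^{q-1-j}x_2^j\sum_{t}t^j=-x_2^{q-1}\neq0 .
\]
Every non-zero module over the $p$-group $P'$ has a non-zero fixed vector, and the fixed vectors of $kP'$ are the multiples of $\operatorname{Tr}$. So the kernel of $kP'\to M$, $\alpha\mapsto\alpha y_2^{q-1}$, is zero, and the map is bijective by dimension. For any $kP'$-module $X$ the module $X\otimes kP'$ is free, since $v\otimes e\mapsto e^{-1}v\otimes e$ identifies it with $X_0\otimes kP'$, where $X_0$ is $X$ with trivial action. Hence $\mathrm S^m(V_1)\otimes M$ is free, and each of its fixed vectors is a trace.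

Suppose that $F\in E$ satisfies $(e-1)F=\xi(e)$ for all $e\in P'$. Then $x_2(\theta-F)=x_1^my_2^{q-1}-x_2F$ is a $P'$-invariant element of $\mathrm S^m(V_1)\otimes\mathrm S^{q-1}(V_2)$. By \eqref{eq:split}, the algebra map $\mathrm S(V_2)\to k[x_2,y_2]$ that kills $V_2^{00}$ is $P'$-equivariant. Applying it, we get an invariant
\[
D=x_1^my_2^{q-1}-x_2F'\in\mathrm S^m(V_1)\otimes M,\qquad F'\in\mathrm S^m(V_1)\otimes k[x_2,y_2]_{q-2},
\]
and $D=\operatorname{Tr}(D_1)$ for some $D_1\in\mathrm S^m(V_1)\otimes M$. The quotient of $M$ by $x_2k[x_2,y_2]_{q-2}$ is a trivial one-dimensional module spanned by the class of $y_2^{q-1}$. It gives an equivariant map $\mathrm S^m(V_1)\otimes M\to\mathrm S^m(V_1)$ that sends $D$ to $x_1^m$. So $x_1^m=\operatorname{Tr}(v)$ for some $v\in\mathrm S^m(V_1)$. By \eqref{eq:split}, $\mathrm S^m(V_1)$ is spanned by elements $x_1^ly_1^js$ with $s\in\mathrm S(V_1^{00})$ and $j\le m\le q-2$, and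
\[
\operatorname{Tr}(x_1^ly_1^js)=x_1^ls\sum_{t\in\mathbb F_q}(y_1+tx_1)^j=0
\]
by \eqref{eq:sums}, because only exponents of $t$ up to $j\le q-2$ occur. So $x_1^m=0$, a contradiction. Hence $H^1(N,E)\neq0$.
\end{proof}

\section{Proofs of the theorems, and consequences}\label{sec:proofs}

The algebra $S=\mathrm S(V_1)\otimes\dots\otimes\mathrm S(V_r)$ is graded by the degrees in the $r$ summands, and $H$ preserves this grading. The modules $k$, $V_i$ and $\mathrm S^m(V_i)\otimes\mathrm S^{m'}(V_l)$ with $i\neq l$ are graded pieces, hence direct summands of the $H$-module $S$. If $H^j(N,M)\neq0$ for one such $M$ and some $j\ge1$, then $H^j(H,M)\neq0$ by Proposition~\ref{prop:structure}(3), and so $H^j(H,S)\neq0$.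

\begin{proof}[Proof of Theorem~\ref{thm:C}]
By Proposition~\ref{prop:jordan}, $H^j(H,S)\neq0$ for $j=2n_i-3$ or $j=2n_i-2$, and $j\ge1$ because $n_i\ge2$. Proposition~\ref{prop:depth} gives $\operatorname{depth}S^G\le\dim L+2n_i-1$. If $g-1$ has rank one on two summands, number them $V_1,V_2$. Proposition~\ref{prop:rankone} gives $H^1(H,S)\neq0$, and Proposition~\ref{prop:depth} gives $\operatorname{depth}S^G\le\dim L+2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We have $\dim S^G=\dim L+c$ with $c=\sum_ic_i$. Let $n$ be the smallest $n_i$ among the summands on which $g$ acts non-trivially. There are at least three of them, and $c_i\ge n_i-1$ by Proposition~\ref{prop:jordan}, so $c\ge3(n-1)$. If $c\ge2n$, Theorem~\ref{thm:C} gives $\operatorname{depth}S^G\le\dim L+2n-1<\dim S^G$. If $c\le2n-1$, then $3(n-1)\le2n-1$ forces $n=2$, and then $3\le c\le3$. So $g$ acts non-trivially on exactly three summands, each with $c_i=1$, and Theorem~\ref{thm:C} gives $\operatorname{depth}S^G\le\dim L+2<\dim L+3=\dim S^G$. In both cases $S^G$ is not Cohen--Macaulay, by Lemma~\ref{lem:depthbasics}(3).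
\end{proof}

As explained in the introduction, Theorem~\ref{thm:A} follows. The depth bounds give more for copies of one representation, for every $r\ge1$.

\begin{corollary}\label{cor:defect}
Let $V$ be as in Theorem~\ref{thm:A}, let $g$ be an element of order $p$ of the image of $\mathcal G$ in $\mathrm{GL}(V)$ with $\dim(V^*)^g$ maximal, let $c_0=\operatorname{rank}(g-1|_V)$, and let $n$ be the size of the largest Jordan block of $g$ on $V$. Put $R=\mathrm S(V^{\oplus r})^{\mathcal G}$.
\begin{enumerate}
\item $\dim R-\operatorname{depth}R\ge rc_0-2n+1\ge rc_0-2p+1$. If $c_0=1$ and $r\ge2$, then $\dim R-\operatorname{depth}R\ge r-2$.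
\item If $\mathrm S(V)^{\mathcal G}$ is Cohen--Macaulay, then $c_0\le2n-1\le2p-1$.
\item If $\mathrm S(V\oplus V)^{\mathcal G}$ is Cohen--Macaulay, then $c_0=n-1$; that is, $g$ has exactly one non-trivial Jordan block on $V$.
\end{enumerate}
\end{corollary}

\begin{proof}
For $U=V^{\oplus r}$ the element $g$ satisfies the hypothesis of the setting, and $\dim R=\dim L+rc_0$. So (1) is Theorem~\ref{thm:C}, and (2) is the case $r=1$ of (1). For $r=2$, (1) gives $2c_0\le2n-1$, so $c_0\le n-1$. Since $c_0$ is the sum over all Jordan blocks of the size minus one, and one block has size $n$, we get $c_0=n-1$, and all other blocks have size one.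
\end{proof}

\begin{remark}
The second bound of Theorem~\ref{thm:C} is sharp. The theorem of Ellingsrud and Skjelbred \cite{ES} says that for a cyclic $p$-group $\mathcal G$ one has $\operatorname{depth}\mathrm S(U)^{\mathcal G}=\min\{\dim U,\ \dim(U^*)^{\mathcal G}+2\}$. For $r\ge2$ copies of the representation of Section~\ref{sec:example} this is $\min\{2r,r+2\}=r+2=\dim L+2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ES}
Ellingsrud and Skjelbred, \emph{Profondeur d'anneaux d'invariants en caract\'eristique $p$}, Compositio Math. 41 (1980).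

\bibitem{MIT}
\emph{Multiplicative Invariant Theory}, \texttt{http://ndl.ethernet.edu.et/bitstream/123456789/77810/1/153.pdf}.

\end{thebibliography}
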